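# Finite generation of the étale fundamental group of a punctured complete local scheme

## 1. Covers, profinite groups and punctured spectra

All rings are commutative and all schemes in sight are noetherian. We first fix the objects that the question needs, each with an example.

**Definition (étale fundamental group).** Let $S$ be a connected scheme and $s$ a geometric point. For a finite étale cover $T\to S$ let $F_s(T)$ be the finite set of points of $T$ over $s$. Then $\pi_1(S,s)$ is the automorphism group of the functor $F_s$. It is a profinite group, and $T\mapsto F_s(T)$ is an equivalence from finite étale covers of $S$ to finite sets with continuous $\pi_1(S,s)$-action.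

We use the following standard consequences. Connected covers correspond to transitive sets $\Gamma/U$, with $\Gamma=\pi_1(S,s)$ and $U$ an open subgroup. A *path* from $s_1$ to $s_2$ is an isomorphism $F_{s_1}\to F_{s_2}$; paths exist because $S$ is connected, so the base point matters only up to isomorphism and is often dropped. A morphism $g:S'\to S$ of connected schemes sends paths to paths and induces $\pi_1(S')\to\pi_1(S)$; this map is surjective if and only if every connected finite étale cover of $S$ has connected pullback to $S'$. Sections of $T\to S$ correspond to the fixed points of $\pi_1(S,s)$ on $F_s(T)$; the image of a section is open and closed in $T$; two sections that agree at one geometric point are equal. A *Galois cover* with group $G$ is a connected $G$-torsor $T\to S$; the finite continuous quotients of $\pi_1(S)$ are the groups of the Galois covers.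

*Example.* For a field $F$, $\pi_1(\operatorname{Spec}F)=\mathrm{Gal}(F^s/F)$. If $k$ is algebraically closed of characteristic $0$, then $\pi_1(\operatorname{Spec}k((t)))=\hat{\mathbb Z}$, with connected covers $k((t^{1/m}))$. If $A$ is a henselian local ring with residue field $k$, finite étale $A$-algebras are the same as finite étale $k$-algebras, so $\pi_1(\operatorname{Spec}A)=\mathrm{Gal}(k^s/k)$; it is trivial when $k$ is algebraically closed.

More generally, if a ring $R$ is complete for the $I$-adic topology, then reduction modulo $I$ is an equivalence from finite étale $R$-algebras to finite étale $R/I$-algebras. We quote this as *uniqueness of étale lifts*. It applies to morphisms too, hence to group actions.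

**Definition (finite generation).** A profinite group $\Gamma$ is *$d$-generated* if it has $d$ elements that generate a dense subgroup, and *f.g.* (topologically finitely generated) if it is $d$-generated for some $d$.

*Example.* $\hat{\mathbb Z}$ is $1$-generated. If $\Gamma$ is f.g., then $\operatorname{Hom}_{cont}(\Gamma,\mathbb F_p)$ is finite, since a homomorphism is determined by its values on generators. So $\prod_{n\in\mathbb N}\mathbb F_p$ is not f.g.: its coordinates are infinitely many homomorphisms to $\mathbb F_p$.

We also recall that quotients and open subgroups of f.g. profinite groups are f.g., that a group with an f.g. open subgroup is f.g. (add coset representatives), and that if $1\to\Gamma_0\to\Gamma\to\Gamma_1\to1$ is exact with $\Gamma_0$ f.g., then $\Gamma$ is f.g. if and only if $\Gamma_1$ is.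

**Lemma 1.1.** If every finite continuous quotient of a profinite group $\Gamma$ is $d$-generated, with one and the same $d$, then $\Gamma$ is $d$-generated.

*Proof.* For a finite quotient $Q$ let $E_Q\subset Q^d$ be the set of generating $d$-tuples, which is finite and nonempty. A surjection $Q\to Q'$ maps $E_Q$ to $E_{Q'}$. An inverse limit of nonempty finite sets is nonempty, and an element of $\varprojlim E_Q$ is a $d$-tuple in $\Gamma$ that generates every finite quotient, that is, a dense subgroup. $\square$

**Definition (punctured spectrum).** Let $A$ be a local ring, $X=\operatorname{Spec}A$, and $\mathfrak a$ its closed point. The punctured spectrum is $X'=X-\{\mathfrak a\}$.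

*Example.* If $A$ is a discrete valuation ring, $X'$ is the spectrum of its fraction field. If $A$ is a domain of dimension $\ge1$, $X'$ is irreducible, hence connected. For $A=k[[x,y,u,v]]/(xu,xv,yu,yv)$, two planes meeting in a point, $X'$ is the disjoint union of the open sets $D(x)\cup D(y)$ and $D(u)\cup D(v)$, so it is disconnected and has no single fundamental group.

**Definition (henselian, Nagata).** A local ring $A$ is *henselian* if every finite $A$-algebra is a product of local rings. A noetherian ring is *Nagata* if for every prime $\mathfrak p$ the integral closure of $A/\mathfrak p$ in any finite extension of its fraction field is finite over $A/\mathfrak p$.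

*Example.* Complete noetherian local rings are henselian and Nagata. The henselization of $k[x,y]_{(x,y)}$ has both properties and is not complete.

**Definition (depth and local cohomology on $X'$).** For a noetherian local ring $B$ with maximal ideal $\mathfrak m$ and punctured spectrum $U$ there are an exact sequence $0\to H^0_{\mathfrak m}(B)\to B\to H^0(U,\mathcal O)\to H^1_{\mathfrak m}(B)\to0$ and isomorphisms $H^i(U,\mathcal O)\cong H^{i+1}_{\mathfrak m}(B)$ for $i\ge1$. The depth of $B$ is the smallest $i$ with $H^i_{\mathfrak m}(B)\neq0$.

Thus depth $\ge2$ means $H^0(U,\mathcal O)=B$. A normal local ring of dimension $\ge2$ has depth $\ge2$; a normal local ring of dimension $2$ is Cohen–Macaulay. A finite Cohen–Macaulay algebra over a regular local ring $R$, of the same dimension and local, is free over $R$ (Auslander–Buchsbaum).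

*Example.* For $B=k[[x,y]]$ the Čech complex of $D(x)\cup D(y)$ gives $H^1(U,\mathcal O)=H^2_{\mathfrak m}(B)$ with $k$-basis $x^{-i}y^{-j}$, $i,j\ge1$. It has infinite length.

**Definition (tame).** Let $\kappa$ be algebraically closed of characteristic exponent $p\ge1$. A finite étale $\kappa((w))$-algebra is *tame* if it is a product of algebras $\kappa((w))[v]/(v^m-w)$ with $m$ prime to $p$. A finite étale cover of an open part of a smooth curve over $\kappa$ is tame at a removed point if it is so over the completed field there. If $p=1$, "tame" and "prime to $p$" are no condition.

*Example.* In characteristic $p>0$ the algebra $k((y))[s]/(s^p-s-y^{-1})$ is not tame: $s$ has valuation $-1/p$, so it is a field extension with ramification index $p$.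

**Definition ($r$ and $\delta$).** Let $\bar A$ be a reduced complete local ring of dimension $1$ with algebraically closed residue field and normalization $\tilde A$. Then $r$ is the number of its minimal primes and $\delta$ the length of $\tilde A/\bar A$.

*Example.* For $k[[X,Y]]/(XY)$ the normalization is $k[[X]]\times k[[Y]]$, so $r=2$, $\delta=1$. For $k[[t^2,t^3]]$ we have $r=1$, $\delta=1$.

The next lemma turns covers of $X'$ into local rings, and is used everywhere.

**Lemma 1.2.** Let $A$ be a henselian Nagata normal local domain of dimension $d\ge2$ and $T\to X'$ a connected finite étale cover. Then $T$ is normal and integral. The integral closure $B$ of $A$ in the function field of $T$ is finite over $A$; it is a normal local domain of dimension $d$, of depth $\ge2$, complete if $A$ is complete; and $T=\operatorname{Spec}B\times_XX'$ is the punctured spectrum of $B$. A group acting on $T$ over $X'$ acts on $B$.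

*Proof.* A scheme étale over a normal scheme is normal, and a connected normal noetherian scheme is integral. $B$ is finite over $A$ since $A$ is Nagata; a finite domain over a henselian local ring is local; $\dim B=d$ by integrality; depth $\ge2$ follows from normality. Over an affine open $V\subset X'$, both $T$ and $\operatorname{Spec}B$ are the normalization of $V$ in the function field of $T$, so they agree. Only the closed point of $\operatorname{Spec}B$ lies over $\mathfrak a$. The group acts on the function field over $\mathrm{Frac}\,A$, hence on $B$. $\square$

## 2. Is $\pi_1(X')$ topologically finitely generated?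

Let $A$ be a complete noetherian local ring with algebraically closed residue field. By the first example of §1, $X$ itself has no interesting covers. The punctured spectrum $X'$ plays the role of a small neighborhood of a singular point with the point removed. The question, taken from the *Séminaire de Géométrie Algèbre du Bois Marie*, is this: *suppose that the irreducible components of $X$ have dimension $\ge2$ and that $X'$ is connected; is $\pi_1(X')$ topologically finitely generated?* The answer is yes, in equal and in mixed characteristic.

**Theorem 1.** Let $A$ be a complete noetherian local ring with algebraically closed residue field $k$, with all irreducible components of $X$ of dimension $\ge2$ and $X'$ connected. Then $\pi_1(X')$ is f.g.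

**Theorem 2 (explicit bound in dimension 2).** Let $A$ be a complete normal local domain of dimension $2$ with algebraically closed residue field $k$. Let $O$ be a complete discrete valuation ring with uniformizer $\pi$ and $O\to A$ a local homomorphism inducing an isomorphism on residue fields, with $\pi\ne0$ in $A$ and $A/\pi A$ reduced. Let $r$ be the number of minimal primes of $A/\pi A$ and $\delta$ the length of $\overline{(A/\pi A)}/(A/\pi A)$, where the bar denotes normalization. Then $\pi_1(X')$ is generated by $\mu:=2\delta-r+1$ elements.

**Theorem 3 (necessity of the dimension hypothesis).** Let $A$ be complete noetherian local with algebraically closed residue field $k$, and $X'$ connected and nonempty. Then $\pi_1(X')$ is f.g. if and only if $\dim A\ge2$ or $\operatorname{char}k=0$.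

**Theorem 4 (arbitrary residue field, henselian rings).** Let $A$ be a henselian Nagata (e.g. henselian excellent) noetherian local ring with residue field $k$, all irreducible components of $X$ of dimension $\ge2$, and $X'$ connected. Then $\pi_1(X')$ is f.g. if and only if $\mathrm{Gal}(k^s/k)$ is f.g.

Theorem 2 is the heart of Theorem 1. Theorems 3 and 4 are deduced afterwards. From here to the end, $p\ge1$ is the characteristic exponent of $k$.

## 3. Fields, regular surfaces, free quotients and a triangle of planes

**Dimension one.** Here $X'_{red}$ is the spectrum of a field, and in residue characteristic $p$ finite generation fails.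

**Proposition 3.1.** Let $F$ be the fraction field of a complete discrete valuation ring with algebraically closed residue field $k$. Then $\mathrm{Gal}_F$ is f.g. if and only if $\operatorname{char}k=0$.

*Proof.* If $\operatorname{char}k=0$, then $F\cong k((t))$ and the group is $\hat{\mathbb Z}$.

Suppose $\operatorname{char}F=p>0$, so $F\cong k((t))$. By Artin–Schreier theory $\operatorname{Hom}_{cont}(\mathrm{Gal}_F,\mathbb F_p)=F/(\phi-1)F$, with $\phi$ the Frobenius. The classes of $t^{-n}$, $n\ge1$, $p\nmid n$, are linearly independent over $\mathbb F_p$: if $h$ has a pole of order $e\ge1$, then $h^p-h$ has a pole of order $pe$, and if $h$ has no pole, neither has $h^p-h$; but a nontrivial combination of the $t^{-n}$ has a pole of order prime to $p$. So this group is infinite and $\mathrm{Gal}_F$ is not f.g.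

Suppose $\operatorname{char}F=0$ and $\operatorname{char}k=p>0$. If $\mathrm{Gal}_F$ were f.g., so would be its open subgroup $\mathrm{Gal}_{F_1}$, $F_1=F(\zeta_p)$, and $F_1^*/F_1^{*p}=H^1(F_1,\mu_p)=\operatorname{Hom}_{cont}(\mathrm{Gal}_{F_1},\mu_p)$ would be finite. Let $\varpi$ be a uniformizer of $F_1$, and let $\alpha,\beta\in\mathcal O_{F_1}$ have distinct residues. Then $(1+\alpha\varpi)/(1+\beta\varpi)\equiv1+(\alpha-\beta)\varpi\not\equiv1\bmod\varpi^2$. If it were $u^p$, then $u$ would be a unit with $\bar u^p=1$, so $\bar u=1$, $u=1+c\varpi$, and $u^p\equiv1\bmod\varpi^2$ because $p\in(\varpi)$ and $p\ge2$; a contradiction. As $k$ is infinite, $F_1^*/F_1^{*p}$ is infinite. $\square$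

**Regular surfaces.** In dimension two the smooth case is as small as possible.

**Lemma 3.2.** If $A$ is complete regular local of dimension $2$ with algebraically closed residue field, then $\pi_1(X')=1$.

*Proof.* Let $T\to X'$ be a connected cover and $B$ as in Lemma 1.2. $B$ is Cohen–Macaulay, hence free over $A$. Let $d\in A$ be the discriminant of its trace form. $B$ is étale over a point of $X$ exactly where $d$ is a unit, so $V(d)\subset\{\mathfrak a\}$. A nonunit $d$ would have $V(d)$ of dimension $\ge1$ by Krull. So $d$ is a unit, $B$ is finite étale over $A$, hence a product of copies of $A$, and $B=A$ because $B$ is local. $\square$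

**Free quotients.** Let $B=k[[u,v]]$, and let a finite group $G$ act on $B$ by $k$-automorphisms with $\sigma(u)\in uB^*$ and $\sigma(v)\in vB^*$ for all $\sigma$. Assume that for each $\sigma\ne1$ the ideal generated by all $\sigma(b)-b$ contains a power of $\mathfrak m_B$. Put $A=B^G$.

**Lemma 3.3.** $A$ is a complete normal local domain of dimension $2$ with residue field $k$, and $\pi_1(X')\cong G$.

*Proof.* The norms $Nu=\prod_\sigma\sigma(u)$ and $Nv$ are units times powers of $u$ and $v$. So $B/(Nu,Nv)$ has finite length, and $B$ is finite over $k[[Nu,Nv]]$; hence so is the submodule $A$, which is therefore noetherian and complete. It is local since $B$ is, and normal since $A=B\cap\mathrm{Frac}\,A$. If $\sigma\neq1$ acts trivially on $B/Q$ after fixing the prime $Q$, then $Q$ contains all $\sigma(b)-b$, so $Q=\mathfrak m_B$. Thus inertia groups are trivial away from the closed point, and the punctured spectrum of $B$ is a $G$-torsor over $X'$. It is connected, and simply connected by Lemma 3.2. $\square$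

*Example (tame).* Let $n>1$ be prime to $p$ and $G=\mu_n(k)$ with $\zeta\cdot(u,v)=(\zeta u,\zeta^{-1}v)$. For $\zeta\ne1$ the ideal contains $(\zeta-1)u$ and $(\zeta^{-1}-1)v$, so it is $\mathfrak m_B$. The invariant monomials $u^iv^j$ are those with $i\equiv j\bmod n$, so with $X=u^n$, $Y=v^n$, $Z=uv$ we get $A=k[[X,Y,Z]]/(XY-Z^n)$ and $\pi_1(X')\cong\mathbb Z/n$.

*Example (wild).* Let $p>0$ be the characteristic and let a generator $\sigma$ of $G=\mathbb Z/p$ act by $u\mapsto u/(1+u)$, $v\mapsto v/(1+v)$. Then $\sigma^n(u)=u/(1+nu)$, so $\sigma^p=1$, and $\sigma^n(u)-u=-nu^2/(1+nu)$. For $0<n<p$ the ideal contains $u^2$ and $v^2$. So $\pi_1(X')\cong\mathbb Z/p$. Now restrict this étale cover to the curve in $X'$ that is the image of $u=0$. The residue field upstairs is $k((v))$, the group $G$ fixes the prime $(u)$ and has trivial inertia there, so the residue field downstairs is $k((v))^G$. Since $\sigma(1/v)=1/v+1$, it contains $s$ with $1/s=v^{-p}-v^{-1}$, which has $v$-valuation $p$; by degrees $k((v))^G=k((s))$, and the extension is the wild Artin–Schreier extension $W^p-W=1/s$. So an étale cover of $X'$ may restrict to a wildly ramified extension on a curve through the singular point.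

**A triangle of planes.** Let $A=k[[x,y,z]]/(xyz)$. The sets $U_1=D(x)$, $U_2=D(y)$, $U_3=D(z)$ cover $X'$. Each is connected; for instance, $U_1$ consists of the irreducible pieces $y=0$ and $z=0$ of $D(x)$, which meet where $y=z=0$. Each $U_i\cap U_j$ is irreducible, lying in one plane, and $U_1\cap U_2\cap U_3=\emptyset$. Glue the trivial covers $U_i\times\mathbb Z/n$ by the identity over two of the intersections and by the shift $+1$ over the third. There is no cocycle condition, and the result is a connected $\mathbb Z/n$-torsor over $X'$. So $\pi_1(X')$ has every $\mathbb Z/n$ as a quotient, although the punctured normalization consists of three simply connected punctured planes. A passage to the normalization must keep track of such loops.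

## 4. Descent of finite generation along finite surjective maps

**Lemma 4.1.** Let $S$ be a connected noetherian scheme and $g:S'\to S$ finite surjective. If $\pi_1(S'_i)$ is f.g. for every connected component $S'_i$ of $S'$, then $\pi_1(S)$ is f.g.

**Step 1: write down the generators.** Let $S''=S'\times_SS'$ with projections $p_1,p_2$ and its finitely many connected components $S''_c$. Fix a geometric point $s$ of $S$ and put $\Gamma=\pi_1(S,s)$. Choose geometric points $s'_i$ of $S'_i$ and paths $\gamma_i$ in $S$ from $g(s'_i)$ to $s$. For each $c$ choose a geometric point $s''_c$ of $S''_c$, with $p_1(s''_c)\in S'_i$ and $p_2(s''_c)\in S'_j$, and paths $\alpha_c$ in $S'_i$ from $s'_i$ to $p_1(s''_c)$, $\beta_c$ in $S'_j$ from $s'_j$ to $p_2(s''_c)$. As $gp_1=gp_2$, the composite "first $\gamma_i^{-1}$, then $g(\alpha_c)$, then $g(\beta_c)^{-1}$, then $\gamma_j$" is an element $\tau_c\in\Gamma$. Let $H\subset\Gamma$ be the closed subgroup generated by the images of all $\pi_1(S'_i,s'_i)$, carried to $s$ by $\gamma_i$, and by all $\tau_c$. It is f.g., and we claim $H=\Gamma$.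

**Step 2: a proper subgroup gives a section upstairs.** If $H\neq\Gamma$, then $H\subset U\subsetneq\Gamma$ with $U$ open. Let $T\to S$ be the connected cover with fibre $\Gamma/U$ at $s$, and let $m$ be the coset $U$, which is fixed by $H$. Put $T'=T\times_SS'$ and $T''=T\times_SS''$. The point $\gamma_i^{-1}(m)$ of the fibre at $s'_i$ is fixed by $\pi_1(S'_i,s'_i)$, so it defines a section of $T'$ over $S'_i$. Together these form a section $\sigma:S'\to T'$.

**Step 3: the two pullbacks of $\sigma$ agree.** A section is compatible with transport along paths, so the values of $p_1^*\sigma$ and $p_2^*\sigma$ at $s''_c$ are $g(\alpha_c)\gamma_i^{-1}(m)$ and $g(\beta_c)\gamma_j^{-1}(m)$. They are equal because $\tau_c(m)=m$. So $p_1^*\sigma$ and $p_2^*\sigma$ agree at a geometric point of each connected scheme $S''_c$, and $p_1^*\sigma=p_2^*\sigma$.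

**Step 4: the section descends topologically, and $T$ has degree one.** The set $\sigma(S')\subset T'$ is open and closed. Let $Z$ be its image in $T$. We show that the preimage of $Z$ in $T'$ is $\sigma(S')$. Let $t'\in T'$ map into $Z$. There is $t'_1\in\sigma(S')$ with the same image in $T$, and a point of $T'\times_TT'=T''$ with projections $t'_1$ and $t'$. It lies in
$$p_1^{-1}(\sigma(S'))=(p_1^*\sigma)(S'')=(p_2^*\sigma)(S'')=p_2^{-1}(\sigma(S')),$$
so $t'\in\sigma(S')$. Now $T'\to T$ is finite and surjective, hence closed. So $Z$ is closed, and so is its complement, which is the image of $T'-\sigma(S')$. Since $T$ is connected and $Z\ne\emptyset$, $Z=T$ and $\sigma(S')=T'$. Then $T'\to S'$, and so $T\to S$, has degree $1$, contradicting $U\ne\Gamma$. $\square$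

## 5. Hypersurface sections and the reduction to normal surfaces

**Lemma 5.1.** Let $A$ be a complete normal local domain of dimension $d\ge3$ with algebraically closed residue field, $0\ne f\in\mathfrak m$, and $X'_0$ the punctured spectrum of $A/f$. Then $X'_0$ is connected and $\pi_1(X'_0)\to\pi_1(X')$ is surjective.

By the surjectivity criterion of §1 we must show that $T\times_{X'}X_0'$ is connected for every connected cover $T\to X'$ (the case $T=X'$ being the connectedness of $X'_0$). Let $B$ be as in Lemma 1.2; it is a complete normal local domain of dimension $d$ with punctured spectrum $T$.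

**Step 1: $M:=H^2_{\mathfrak m}(B)$ has finite length.** Here $d\ge3$ is used. Choose a surjection $R\to A$ with $R$ complete regular local of dimension $e$ (Cohen). By local duality, $M$ is Matlis dual to the finite $R$-module $E=\operatorname{Ext}^{e-2}_R(B,R)$. We show that $E_q=0$ for each prime $q\ne\mathfrak m_R$. Put $c=\dim R/q\ge1$. Then $\dim R_q=e-c$ and
$$E_q=\operatorname{Ext}^{(e-c)-(2-c)}_{R_q}(B_q,R_q),$$
which by local duality over $R_q$ vanishes if and only if $H^{2-c}_{qR_q}(B_q)=0$. For $c\ge3$ the degree is negative. In general this group is the direct sum of the $H^{2-c}_{QB_Q}(B_Q)$ over the primes $Q$ of $B$ over $q$; since $B$ is a catenary local domain and $\dim B/Q=c$, we have $\dim B_Q=d-c$. If $c=1$, then $\dim B_Q\ge2$, so the normal ring $B_Q$ has depth $\ge2$ and $H^1=0$. If $c=2$, then $\dim B_Q\ge1$, the depth is $\ge1$ and $H^0=0$. So $E$ is finite and supported at $\mathfrak m_R$; it has finite length, and so has $M$.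

**Step 2: functions on all thickenings of the section.** Let $T_n=V(f^n)\subset T$, so that $T_1=T\times_{X'}X'_0$. From $0\to\mathcal O_T\xrightarrow{f^n}\mathcal O_T\to\mathcal O_{T_n}\to0$, $H^0(T,\mathcal O)=B$ and $H^1(T,\mathcal O)=M$ we get
$$0\to B/f^n\to H^0(T_n,\mathcal O)\to M[f^n].\tag{1}$$
Passing from $n+1$ to $n$ is the identity on the middle term $\mathcal O_T$ and multiplication by $f$ on the left one, so the transition map $M[f^{n+1}]\to M[f^n]$ is multiplication by $f$. By Step 1, some power of $f$ kills $M$. So compositions of enough transition maps are zero, $\varprojlim M[f^n]=0$, and $\varprojlim H^0(T_n,\mathcal O)=\varprojlim B/f^n=B$.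

**Step 3: idempotents.** An idempotent of $H^0(T_1,\mathcal O)$ lifts uniquely, hence compatibly, to all $T_n$, because $T_1\subset T_n$ is defined by a nilpotent ideal. So it comes from an idempotent of the local ring $B$, which is $0$ or $1$. As $T_1$ is nonempty ($\dim B/f=d-1\ge1$), it is connected. $\square$

**Lemma 5.2.** Theorem 1 holds in general if it holds for complete normal local domains of dimension $2$.

*Proof.* Induct on $\dim A$. The normalization of $X_{red}$ is $\coprod\operatorname{Spec}A_j$, one $A_j$ for each minimal prime $\mathfrak p_j$. It is finite over $X$; each $A_j$ is a complete normal local domain, with residue field finite over $k$ and so equal to $k$, and $\dim A_j=\dim A/\mathfrak p_j\ge2$. The punctured spectra $X'_j$ are connected, and $\coprod X_j'\to X'$ is finite surjective. By Lemma 4.1 we may assume that $A$ is a complete normal local domain, of dimension $d$. If $d\ge3$, choose $0\ne f\in\mathfrak m$. All components of $\operatorname{Spec}A/f$ have dimension $d-1\ge2$, and the punctured spectrum $X_0'$ is connected by Lemma 5.1. By induction $\pi_1(X'_0)$ is f.g., and it surjects onto $\pi_1(X')$. There remains $d=2$. $\square$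

## 6. Normal surfaces and wild ramification

The sensible first attempt in dimension $2$ is to cut once more. It stops at two exact points. First, Step 1 of Lemma 5.1 fails: for $B=k[[x,y]]$ and $f=x$ the module $M$ has basis $x^{-i}y^{-j}$, and the sequence $m_n=x^{-n}y^{-1}\in M[x^n]$ satisfies $x\,m_{n+1}=m_n$, so $\varprojlim M[f^n]\neq0$. Connectedness of the section also fails: for $k[[X,Y,Z]]/(XY-Z^n)$ and $f=Z$ the section consists of two points. Second, and worse, even a surjection would be useless in residue characteristic $p$: the section is one-dimensional, and by Proposition 3.1 the Galois groups of its points are not f.g.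

A second attempt is to make $A$ finite over a regular ring such as $k[[x,t]]$ and regard a cover of $X'$ as a cover of $\operatorname{Spec}k[[x,t]]$ that is étale outside a fixed branch divisor. But if the branch divisor is $t=0$ and $\operatorname{char}k=p>0$, the elements $t^{-n}$, $p\nmid n$, are independent Artin–Schreier classes over $k[[x,t]][1/t]$ (the argument of Proposition 3.1, with pole orders measured by the $t$-adic valuation), so the group of all such covers is not f.g. This attempt forgets that the cover is étale over $X'$ even above the branch divisor.

In both attempts the trouble is wild ramification, and the wild example in §3 shows that wild extensions really occur when covers of $X'$ are restricted to curves. The way past this is to put the wildness where it disappears. Choose a complete discrete valuation ring $O\to A$ for which $A/\pi A$ is reduced, and glue $\operatorname{Spf}A$ into a proper curve $C$ over $O$ so that $\mathfrak a$ becomes a point $a$ of the *special* fibre. A cover of $X'$ restricts, on the branches of $A/\pi A$, to étale algebras over fields $k((y_i))$, possibly wild. The Katz–Gabber theorem extends each of them to a cover of $\mathbb G_{m,k}$ that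 is *tame* at the other end $y_i=\infty$. This extends the cover of $X'$ to a cover of $C$ which is étale outside $a$ and a divisor $D$ lying over $\infty$, along which it is tame. On the geometric generic fibre, the point $a$ is absent, and only the tame ramification along $D$ remains. The tame fundamental group of a curve is f.g., with a bound that does not depend on the cover.

## 7. Patching on the projective line, and two theorems on curves

Let $O$ be a complete discrete valuation ring with algebraically closed residue field $k$ and uniformizer $\pi$, $O_n=O/\pi^n$, and $P=\mathbb P^1_O$ with coordinate $x$, $z=x^{-1}$. A hat on a ring of the kind below means $\pi$-adic completion; for local rings of schemes it means completion at the maximal ideal. Put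
$$R_0=O[[x]],\quad R_\infty=O[[z]],\quad R=O\langle x,x^{-1}\rangle=O[x,x^{-1}]^\wedge,\quad R'_0=O((x))^\wedge,\quad R'_\infty=O((z))^\wedge.$$
Let $0_k,\infty_k$ be the points $x=0$ and $z=0$ of the special fibre; $R_0$ and $R_\infty$ are the completions of $\mathcal O_{P,0_k}$ and $\mathcal O_{P,\infty_k}$. The rings $R'_0,R'_\infty$ are complete discrete valuation rings with uniformizer $\pi$ and residue fields $k((x))$, $k((z))$.

**Lemma 7.1.** The functor $\mathcal M\mapsto(\mathcal M\otimes R_0,\mathcal M\otimes R,\mathcal M\otimes R_\infty)$, with the evident identifications, is an equivalence from locally free coherent sheaves on $P$ to triples $(M_0,M,M_\infty)$ of finite projective modules over $R_0,R,R_\infty$ with isomorphisms $M_0\otimes R'_0\cong M\otimes R_0'$ and $M_\infty\otimes R'_\infty\cong M\otimes R'_\infty$. It is compatible with tensor products, so the same holds for algebras and for algebras with group action.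

**Step 1: the statement modulo $\pi^n$.** The five rings become $O_n[[x]]$, $O_n[[z]]$, $O_n[x^{\pm1}]$, $O_n((x))$, $O_n((z))$. The Beauville–Laszlo theorem (*Un lemme de descente*, C. R. Acad. Sci. 320 (1995)), applied to the nonzerodivisor $x\in O_n[x]$, says that a finite projective $O_n[x]$-module is the same as finite projective modules over $O_n[x^{\pm1}]$ and $O_n[[x]]$ with an isomorphism over $O_n((x))$. The same holds for $z\in O_n[z]$. A locally free sheaf on $\mathbb P^1_{O_n}$ is given by finite projective modules over $O_n[x]$ and $O_n[z]$ identified over $O_n[x^{\pm1}]$. Combining these, it is a triple modulo $\pi^n$, compatibly in $n$.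

**Step 2: passage to the limit.** Over a noetherian $\pi$-adically complete ring, finite projective modules and their morphisms are the same as compatible systems of finite projective modules over the reductions, and of their morphisms. So triples are compatible systems of triples modulo $\pi^n$, that is, compatible systems of locally free sheaves on the $\mathbb P^1_{O_n}$.

**Step 3: algebraization.** By Grothendieck's existence theorem (EGA III 5.1.4) such a system comes from a unique coherent sheaf $\mathcal M$ on $P$, and morphisms algebraize too. At points of the special fibre $\mathcal M$ is flat, hence free, by the local flatness criterion, since all its reductions modulo $\pi^n$ are flat. Since $P$ is proper over $O$, every point specializes to a point of the special fibre, so $\mathcal M$ is locally free.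

**Step 4: $\mathcal M$ restricts to the given triple.** $\mathcal M\otimes R_0$ is finite over the $\pi$-adically complete ring $R_0$ and has reductions $M_0/\pi^n$, so it equals $M_0$. The same holds for $R$ and $R_\infty$. $\square$

**Definition (special algebra).** Let $\operatorname{char}k=p>0$. A finite étale $k[y,y^{-1}]$-algebra is *special* if it is tamely ramified at $y=\infty$ and the image of $\pi_1(\mathbb G_{m,k})$ in the permutation group of its geometric fibre has a normal $p$-Sylow subgroup.

*Example.* $k[y^{\pm1}][s]/(s^p-s-y^{-1})$ is special: it has group $\mathbb Z/p$, and near $y=\infty$ it is étale even where $y^{-1}=0$. It extends the wild field extension of the example in §1. On the other hand $k[y^{\pm1}][s]/(s^p-s-y)$ becomes trivial over $k((y))$ by Hensel's lemma, just like the trivial algebra, but it is wild at $y=\infty$ and not special. So tameness at infinity is needed to make extensions unique.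

**Theorem 7.2 (Katz–Gabber).** For $k$ algebraically closed of characteristic $p>0$, $\tilde E\mapsto\tilde E\otimes k((y))$ is an equivalence from special finite étale $k[y,y^{-1}]$-algebras to finite étale $k((y))$-algebras (N. Katz, *Local-to-global extensions of representations of fundamental groups*, Ann. Inst. Fourier 36 (1986), Thm. 1.4.1).

In characteristic $0$ the same functor on all finite étale $k[y^{\pm1}]$-algebras is an equivalence, since both fundamental groups are $\hat{\mathbb Z}$, with algebras given by $y^{1/m}$. An equivalence transports group actions. So in all characteristics: *for every finite étale $k((y))$-algebra $E$ with an action of a finite group $G$ there are a finite étale $k[y^{\pm1}]$-algebra $\tilde E$ with $G$-action, tamely ramified at $y=\infty$, and a $G$-isomorphism $\tilde E\otimes k((y))\cong E$; for $E=k((y))$ it is $k[y^{\pm1}]$.*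

**Theorem 7.3 (SGA 1, XIII, Cor. 2.12).** Let $\tilde Y$ be a smooth projective connected curve of genus $g$ over an algebraically closed field. The tame fundamental group of the complement of $n\ge1$ points is a quotient of the profinite completion of $\langle a_1,b_1,\dots,a_g,b_g,s_1,\dots,s_n\mid\prod[a_i,b_i]\prod s_j=1\rangle$.

The relation expresses $s_n$ through the other generators, so this group is $(2g+n-1)$-generated.

## 8. A proper curve containing $\operatorname{Spec}A$

Sections 8–11 prove Theorem 2. So $A$, $O$, $\pi$, $r$, $\delta$ are as there. Let $K=\mathrm{Frac}\,O$, let $q_1,\dots,q_r$ be the minimal primes of $\pi A$, and $\bar A=A/\pi A$, which is reduced of dimension $1$.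

**Step 1: choose the coordinate $x$.** The aim is a finite map to $\operatorname{Spec}O[[x]]$ that is étale along the branches of $\bar A$. The normalization of $A/q_i$ is a complete discrete valuation ring that contains $k=O/\pi$ and has residue field $k$, so it is $k[[y_i]]$. The ring $\tilde A=\prod_ik[[y_i]]$ is finite over $\bar A$ with finite length cokernel. The annihilator of $\tilde A/\bar A$ in $\bar A$ is an ideal of $\tilde A$ and contains a power of $\mathfrak m$, so $\bar A\supset\prod_iy_i^ck[[y_i]]$ for some $c\ge1$. Choose $N\ge c$ prime to $p$ and $x\in A$ mapping to $(y_i^N)_i\in\bar A$. As the image of $x$ in $\tilde A$ lies in every maximal ideal, $x\in\mathfrak m$. As $x$ lies in no minimal prime of $\bar A$, $A/(\pi,x)$ has finite length. So $A$ is finite over $R_0=O[[x]]$ (complete ring, finite modulo the maximal ideal of $R_0$). The map $R_0\to A$ is injective, since otherwise $\dim A<2$. As $A$ is Cohen–Macaulay, it is free over the regular ring $R_0$.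

**Step 2: describe $A$ over the annulus $R_0'$.** $A\otimes_{R_0}R'_0$ is finite free over $R_0'$, and modulo $\pi$ it is $\bar A[1/x]=\tilde A[1/x]=\prod_ik((y_i))$ with $y_i^N=x$, which is étale over $k((x))$ since $p\nmid N$. So it is finite étale over $R_0'$, and by uniqueness of étale lifts
$$A\otimes_{R_0}R'_0\cong\prod_{i=1}^rR'_0[y_i]/(y_i^N-x)=\prod_{i=1}^rO((y_i))^\wedge.\tag{2}$$

**Step 3: glue.** Put $w_i=y_i^{-1}$. The algebras $A$ over $R_0$, $\prod_iO\langle y_i^{\pm1}\rangle$ over $R$ (with $y_i^N=x$), and $\prod_iO[[w_i]]$ over $R_\infty$ (with $w_i^N=z$) are finite free. They are identified over $R_0'$ by (2), and over $R'_\infty$ because both sides are $\prod_iO((w_i))^\wedge$. Lemma 7.1 glues them to a finite locally free $\mathcal O_P$-algebra $\mathcal A$. Put $C=\operatorname{Spec}\mathcal A$, and let $D\subset C$ be the reduced preimage of the section $\infty$ (that is, of $z=0$). The curve $C$ is finite over $P$, hence proper over $O$, and $C\times_P\operatorname{Spec}R_0=\operatorname{Spec}A$.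

**Step 4: locate $\mathfrak a$.** The fibre of $C$ over $0_k$ is the spectrum of the local ring $A/(\pi,x)$, so it is one point $a$, and $C\times_P\operatorname{Spec}\mathcal O_{P,0_k}=\operatorname{Spec}\mathcal O_{C,a}$. Since $\mathcal O_{P,0_k}\to R_0$ is the completion, it is faithfully flat. Hence $\mathcal O_{C,a}\to A$ is faithfully flat, and it is the completion of $\mathcal O_{C,a}$; the preimage of $a$ in $\operatorname{Spec}A$ is $\mathfrak a$. Moreover $D$ does not meet $\operatorname{Spec}\mathcal O_{C,a}$, because no point of the section $\infty$ specializes to $0_k$.

*Example.* For $A=k[[X,Y,Z]]/(XY-Z^n)$ and $O=k[[Z]]$ we have $\bar A=k[[X,Y]]/(XY)$, $c=1$, $N=1$, $x=X+Y$. The special fibre of $C$ consists of two projective lines crossing at $a$, and $D$ meets each of them in one point.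

## 9. Extending a cover of $X'$ to the curve

Let $T\to X'$ be a Galois cover with group $G$. Let $B$ be the ring of Lemma 1.2: a complete normal local domain of dimension $2$, finite over $A$, with $G$-action, and $T=\operatorname{Spec}B\times_XX'$. Being Cohen–Macaulay, $B$ is free over $R_0$. It is the first member of a triple; we construct the other two.

**Step 1: restrict to the annulus.** Since $x$ is invertible in $R_0'$ and $\operatorname{Spec}A[1/x]\subset X'$, the algebra $B\otimes_{R_0}R_0'$ is finite étale over $A\otimes_{R_0}R'_0$. By (2) it is a product $\prod_iB^{(i)}$ with $B^{(i)}$ finite étale over $O((y_i))^\wedge$; each $B^{(i)}$ is $G$-stable, since $G$ acts $A$-linearly. Put $E_i=B^{(i)}/\pi$, a finite étale $k((y_i))$-algebra with $G$-action.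

**Step 2: extend over $\mathbb G_m$.** Let $\tilde E_i$ over $k[y_i^{\pm1}]$ be the extension of $E_i$ given by Theorem 7.2 and the remark after it, tame at $y_i=\infty$, with $G$-action. Let $\mathcal E_i$ be the unique finite étale $O\langle y_i^{\pm1}\rangle$-algebra lifting $\tilde E_i$; it carries a $G$-action. Both $\mathcal E_i\otimes O((y_i))^\wedge$ and $B^{(i)}$ lift $E_i$, so uniqueness of étale lifts gives a $G$-isomorphism $\mathcal E_i\otimes O((y_i))^\wedge\cong B^{(i)}$.

**Step 3: fill in at infinity.** Since $\tilde E_i$ is tame at infinity and $k$ is algebraically closed, $\tilde E_i\otimes k((w_i))\cong\prod_jk((w_i))[v]/(v^{m_{ij}}-w_i)$ with $p\nmid m_{ij}$. By uniqueness of étale lifts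
$$\mathcal E_i\otimes O((w_i))^\wedge\cong\prod_jO((w_i))^\wedge[v_{ij}]/(v_{ij}^{m_{ij}}-w_i)=\prod_jO((v_{ij}))^\wedge.\tag{3}$$
Put $H_i=\prod_jO[[v_{ij}]]$, which is finite free over $O[[w_i]]$. We check that every automorphism of (3) over $O((w_i))^\wedge$ preserves $H_i$, so that $G$ acts on $H_i$. The factors are domains, so an automorphism permutes them, among factors of equal $m=m_{ij}$. It sends $v_{ij}$ to an element of some factor $O((v_{ij'}))^\wedge$ whose $m$-th power is $w_i=v_{ij'}^m$, that is, to $\zeta v_{ij'}$ with $\zeta^m=1$. As $m$ is prime to $p$ and $k$ is algebraically closed, $X^m-1$ splits into distinct linear factors over $O$ by Hensel's lemma, so all its roots in the domain $O((v_{ij'}))^\wedge$ lie in $O$. Hence $\zeta\in O$, and $H_i$ is preserved.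

**Step 4: glue.** By Lemma 7.1, $B$, $\prod_i\mathcal E_i$ and $\prod_iH_i$ glue to a finite locally free $\mathcal O_P$-algebra $\mathcal B$. All identifications are linear over the pieces of $\mathcal A$ and compatible with $G$, so $\mathcal B$ is an $\mathcal A$-algebra with $G$-action. Put $C_T=\operatorname{Spec}\mathcal B\to C$, and let $D_T$ be the reduced preimage of $\infty$. We note
$$C_T\times_C\operatorname{Spec}A=C_T\times_P\operatorname{Spec}R_0=\operatorname{Spec}B.\tag{4}$$
For $T=X'$ the construction returns $C_T=C$, with one factor $m_{ij}=1$ for each $i$.

## 10. The geometry of $C_T$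

**(a) $C_T$ is normal and integral, and smooth over $O$ at every point of its special fibre not over $0_k$.** *Purpose: to be able to speak of function fields and to lift points.* Over $\mathbb G_{m,k}$, $C_T$ is flat over $O$ with special fibre $\coprod\operatorname{Spec}\tilde E_i$, which is smooth over $k$; so $C_T$ is smooth over $O$ there. Over $\infty_k$ the completed local rings are the $O[[v_{ij}]]$, flat over $O$ with special fibre $k[[v_{ij}]]$ and residue field $k$; so $C_T$ is smooth there. Over $0_k$, the map $\mathcal B\otimes\mathcal O_{P,0_k}\to B$ is faithfully flat and $B$ is normal, so $\mathcal B\otimes\mathcal O_{P,0_k}$ is normal. As $C_T$ is proper over $O$, every point specializes to the special fibre, and localizations of normal rings are normal; so $C_T$ is normal. If $\mathcal B=\mathcal B'\times\mathcal B''$ nontrivially, both factors are locally free on the connected scheme $P$, of positive rank, and $B=\mathcal B\otimes R_0$ would decompose, contradicting that $B$ is local. So $C_T$ is connected, hence integral.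

**(b) $C_T\to C$ is étale outside the preimages of $a$ and $D$, and over $C-D-\{a\}$ it is a $G$-torsor.** *Purpose: this is what survives to the generic fibre.* The set $V$ of points of $C$ over which the finite morphism $C_T\to C$ is étale is open. Let $\xi\in C-D$, $\xi\ne a$. As $C$ is proper over $O$, $\xi$ specializes to a closed point $c\in C_k$. There are three cases.

* *$c$ lies over $\mathbb G_{m,k}$.* $C_T$ and $C$ are flat over $O$, and on special fibres $C_T\to C$ is étale over $c$, being $\coprod\operatorname{Spec}\tilde E_i\to\coprod\operatorname{Spec}k[y_i^{\pm1}]$. By the fibrewise flatness criterion $C_T\to C$ is flat over $c$. It is also unramified there, hence étale. So $c\in V$, and $\xi\in V$ because $V$ is open.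
* *$c=a$.* After the faithfully flat base change $\operatorname{Spec}A\to\operatorname{Spec}\mathcal O_{C,a}$ the morphism becomes $\operatorname{Spec}B\to\operatorname{Spec}A$ by (4), étale outside $\mathfrak a$, which is the preimage of $a$. By descent it is étale over $\operatorname{Spec}\mathcal O_{C,a}-\{a\}$, which contains $\xi$.
* *$c$ lies over $\infty_k$.* After completion at $c$ the morphism corresponds to $O[[w_i]]\to\prod_jO[[w_i]][v]/(v^{m_{ij}}-w_i)$ for some $i$. It is étale after inverting $w_i$ (equivalently $z=w_i^N$), because $m_{ij}\in O^*$. By descent it is étale over the points of $\operatorname{Spec}\mathcal O_{C,c}$ where $z\ne0$, in particular over $\xi\notin D$.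

Finally $C-D-\{a\}$ is connected, being open in the integral scheme $C$. The map $X'\to C$ lands in $C-D-\{a\}$ by Step 4 of §8, and by (4) the pullback of $C_T$ to $X'$ is the $G$-torsor $T$. So $G$ acts simply transitively on one geometric fibre of the finite étale cover over $C-D-\{a\}$, hence on every one.

**(c) $(C_T)_K$ is geometrically irreducible.** *Purpose: connectedness must not be lost on the geometric generic fibre.* The special fibre of $C_T$ over $\mathbb G_{m,k}$ is nonempty, so it has a $k$-point, at which $C_T$ is smooth over $O$. As $O$ is complete, this point lifts to a section $\operatorname{Spec}O\to C_T$. So $(C_T)_K$ has a $K$-point. Let $F_T$ be the function field. Elements of $F_T$ algebraic over $K$ are regular functions on the normal curve $(C_T)_K$, so they form the finite field extension $K'=H^0((C_T)_K,\mathcal O)$ of $K$. Evaluation at the $K$-point is a $K$-homomorphism $K'\to K$, so $K'=K$. Thus $K$ is algebraically closed in $F_T$, and $(C_T)_K$ is geometrically irreducible (EGA IV 4.5.9).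

**(d) Along $D$ the generic fibre is smooth, and $(C_T)_K\to C_K$ is tamely ramified.** *Purpose: to enter the hypotheses of Theorem 7.3.* $C_T$ is smooth over $O$ along $D_T$: every point of $D_T$ specializes to a point of $D_T$ in the special fibre, because $D_T$ is proper over $O$; the latter lies over $\infty_k$, so $C_T$ is smooth there by (a); and the smooth locus is open.

Let $\eta'\in(D_T)_K$ specialize to $c'\in(C_T)_k$, with $\widehat{\mathcal O}_{C_T,c'}=O[[v]]$, $v=v_{ij}$, $m=m_{ij}$, so that $z=w_i^N=v^{mN}$. The closed point $\eta'$ of the curve $(C_T)_K$ corresponds to a height one prime of the regular local ring $\mathcal O_{C_T,c'}$, which is principal, say $(f)\ni z$. In $O[[v]]$ the element $f$ divides $v^{mN}$ and $v$ is prime, so $f=\text{unit}\cdot v^b$ with $b\ge1$. The local ring $\mathcal O_{C_T,c'}/f$ is reduced and excellent, so its completion $O[[v]]/(v^b)$ is reduced; hence $b=1$. By faithful flatness of completion, $z$ is a unit times $f^{mN}$ in $\mathcal O_{C_T,c'}$, so $z$ has valuation $mN$ at $\eta'$, and $(f)=(v)\cap\mathcal O_{C_T,c'}$ is determined by $c'$. The closure of $\eta'$ in $D_T$ is finite over the section $\infty\cong\operatorname{Spec}O$ and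 integral, hence the spectrum of a complete local ring; this ring equals its completion $O[[v]]/(v)=O$. So $\kappa(\eta')=K$. Conversely every $c'$ over $\infty_k$ is the specialization of such an $\eta'$: $z$ is a nonzero nonunit at $c'$, and a minimal prime of $z$ there does not contain $\pi$, because $z=v^{mN}$ and $\pi$ have no common prime factor in $O[[v]]$.

Apply this to $C$, where $m=1$: the valuation of $z$ at points of $D_K$ is $N$, and $D_K$ consists of exactly $r$ points, all $K$-rational, one for each $i$. Comparing, $(C_T)_K\to C_K$ has ramification index $m_{ij}$ at $\eta'$, which is prime to $p$. At a smooth $K$-rational point a uniformizer stays a uniformizer after base change to an algebraic closure $\bar K$, so the same indices occur over $\bar K$. As $\operatorname{char}K$ is $0$ or $p$, this is tame ramification.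

## 11. The geometric generic fibre and the bound $\mu=2\delta-r+1$

**Step 1: $Y:=C_{\bar K}$ is an integral curve.** It is irreducible by (c) for $T=X'$. The smooth locus of $C\to\operatorname{Spec}O$ is open and nonempty by (a), so it contains the generic point of the integral scheme $C$, which lies in $C_K$ by flatness; so $Y$ is generically smooth. $C_K$ is a normal curve, hence Cohen–Macaulay, and so is $Y$. Being generically reduced without embedded points, $Y$ is reduced, thus integral. Let $\tilde Y\to Y$ be its normalization, of genus $g$. It is an isomorphism near the $r$ points $D_{\bar K}$, where $Y$ is smooth.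

**Step 2: the cover of the generic fibre.** The point $a$ lies in the special fibre, so by (b) $Q:=(C_T-D_T)_{\bar K}\to Y-D_{\bar K}$ is a $G$-torsor. Let $\tilde Q\to\tilde Y-D_{\bar K}$ be its pullback, a $G$-torsor whose total space is smooth over $\bar K$. It has the same fibre over the generic point as $Q$. This fibre has one point, since each of its points is a generic point of $Q$ and $Q$ is irreducible by (c). Every component of $\tilde Q$ dominates $\tilde Y$, so $\tilde Q$ is connected. Near $D_{\bar K}$ we have $\tilde Y=Y$, and the smooth compactification of $\tilde Q$ is $(C_T)_{\bar K}$; by (d) the cover is tame there.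

**Step 3: generators.** Hence $G$ is a quotient of the tame fundamental group of $\tilde Y-D_{\bar K}$. By Theorem 7.3 with $n=r\ge1$, $G$ is $(2g+r-1)$-generated. The curve $C$, and with it $g$ and $r$, does not depend on $T$. Every finite continuous quotient of $\pi_1(X')$ is such a $G$, so by Lemma 1.1 $\pi_1(X')$ is $(2g+r-1)$-generated.

**Step 4: bound the genus by the special fibre.** By construction $C_k-\{a\}$ is the disjoint union of the affine lines $\operatorname{Spec}k[w_i]$, $1\le i\le r$, and the completed local ring of $C_k$ at $a$ is the reduced ring $\bar A$. So $C_k$ is reduced, its normalization is $r$ copies of $\mathbb P^1_k$, and the cokernel of $\mathcal O_{C_k}$ in the normalization has length $\delta$, concentrated at $a$. Thus $\chi(\mathcal O_{C_k})=r-\delta$, and by flatness $\chi(\mathcal O_Y)=r-\delta$. As $h^0(\mathcal O_Y)=1$, we get $h^1(\mathcal O_Y)=1-r+\delta$. The cokernel of $\mathcal O_Y\to\mathcal O_{\tilde Y}$ has finite support, so $H^1(\mathcal O_Y)\to H^1(\mathcal O_{\tilde Y})$ is surjective and $g\le1-r+\delta$. Therefore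
$$2g+r-1\le2(1-r+\delta)+r-1=2\delta-r+1=\mu.\tag{5}$$
This proves Theorem 2. $\square$

**The bound can be attained.** For $A=O[[x]]$ we have $A/\pi=k[[x]]$, $r=1$, $\delta=0$, $\mu=0$, in agreement with Lemma 3.2. For $A=k[[X,Y,Z]]/(XY-Z^n)$, $n>1$ prime to $p$, and $O=k[[Z]]$, we have $r=2$, $\delta=1$, $\mu=1$, while $\pi_1(X')\cong\mathbb Z/n$ by §3. Here $h^1(\mathcal O_Y)=0$, so $g=0$ and $\tilde Y-D_{\bar K}$ is the projective line minus two points.

## 12. Making the special fibre reduced

Theorem 2 needs $A/\pi A$ reduced. We now reach this situation by a finite cover, to which Lemma 4.1 applies. Let $A$ be a complete normal local domain of dimension $2$ with algebraically closed residue field $k$.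

**Step 1: choose a base.** If $A$ contains a field, it has a coefficient field $k$; choose $0\ne t\in\mathfrak m$ and put $O=k[[t]]\to A$, $\pi=t$. Otherwise $\operatorname{char}A=0$ and $\operatorname{char}k=p>0$; by Cohen there is a local homomorphism $O=W(k)\to A$ lifting $\mathrm{id}_k$, and we put $\pi=p\ne0$ in $A$. In both cases $O\to A$ is injective, since its kernel is a prime not containing $\pi$. Let $K=\mathrm{Frac}\,O$, $L=\mathrm{Frac}\,A$, and $q_1,\dots,q_s$ the minimal primes of $\pi A$. The rings $A_{q_i}$ are discrete valuation rings, in which $\pi$ may be far from a uniformizer; for $A=k[[x,u]]$ and $t=x^2$, for instance, $A/t$ is not reduced. The theorem that repairs this is the following.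

**Theorem 12.1 (Epp).** Let $R\subset S$ be an extension of discrete valuation rings with fraction fields $K\subset L$. If the residue field $\kappa_R$ has characteristic $p>0$, assume that every element of $\bigcap_n\kappa_S^{p^n}$ is separable algebraic over $\kappa_R$. Then there is a finite extension $K_1/K$ such that, with $R_1,S_1$ the integral closures of $R,S$ in $K_1$ and $(L\otimes_KK_1)_{red}$, all localizations of $S_1$ at maximal ideals are discrete valuation rings with ramification index $1$ over the corresponding localizations of $R_1$.

(H. Epp, *Eliminating wild ramification*, Invent. Math. 19 (1973), corrected by F.-V. Kuhlmann, Invent. Math. 153 (2003); in the form stated here, existence of a "weak solution", see the Stacks Project, "More on Algebra", sections on eliminating ramification.)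

*Example.* For $R=k[[t]]\subset S=k[[x,u]]_{(x)}$ with $t=x^2$ and $\operatorname{char}k\ne2$, take $K_1=K(t^{1/2})$. Then $L\otimes_KK_1\cong L\times L$ with $t^{1/2}=\pm x$, and $t^{1/2}$ is a uniformizer in each factor.

**Step 2: apply it to each $q_i$.** As in Step 1 of §8, the normalization of $A/q_i$ is a complete discrete valuation ring containing $k=O/\pi$ with residue field $k$; so the residue field of $A_{q_i}$ is of the form $k((y))$. If $p>1$, then $\bigcap_nk((y))^{p^n}=\bigcap_nk((y^{p^n}))=k$. So Theorem 12.1 applies to $O\subset A_{q_i}$ and gives a finite extension $K_{(i)}/K$.

**Step 3: one extension serves all $i$.** Let $K_1/K$ be a finite extension containing all $K_{(i)}$, inside an algebraic closure of $K$. Let $O_{(i)},O_1$ be the integral closures of $O$ in $K_{(i)},K_1$. They are complete discrete valuation rings, finite over $O$, with residue field $k$; let $\pi_{(i)},\pi_1$ be uniformizers. We claim that $K_1$ has the property of Theorem 12.1 for every $i$, that is, $\pi_1$ is a uniformizer in all the localizations concerned.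

Let $L'$ be a factor of $(L\otimes_KK_{(i)})_{red}$, $S_{(i)}$ the integral closure of $A_{q_i}$ in $L'$, and $S'$ a localization of $S_{(i)}$ at a maximal ideal. By Step 2, $S'$ is a discrete valuation ring with uniformizer $\pi_{(i)}$. The ring $O_1\otimes_{O_{(i)}}S'$ is finite free over $S'$. Since $O_1/\pi_1=k=O_{(i)}/\pi_{(i)}$, its quotient by $\pi_1$ is the field $S'/\pi_{(i)}$. Every maximal ideal lies over that of $S'$, so it contains $\pi_{(i)}$, hence $\pi_1$. And $\pi_1$ is a nonzerodivisor by flatness. So $O_1\otimes_{O_{(i)}}S'$ is a noetherian local ring whose maximal ideal is generated by the nonzerodivisor $\pi_1$: a discrete valuation ring with uniformizer $\pi_1$.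

Inverting $\pi_1$ shows that $L'\otimes_{K_{(i)}}K_1$ is a field. So $(L\otimes_KK_{(i)})_{red}\otimes_{K_{(i)}}K_1$ is a product of fields, thus reduced, and equals $(L\otimes_KK_1)_{red}$; its factors are the fields $L'\otimes_{K_{(i)}}K_1$. Each maximal ideal of $O_1\otimes_{O_{(i)}}S_{(i)}$ lies over a maximal ideal of $S_{(i)}$, so the localizations of this ring at its maximal ideals are the rings $O_1\otimes S'$. They are normal. As $O_1\otimes S_{(i)}$ is integral over $A_{q_i}$, it is the integral closure of $A_{q_i}$ in $L'\otimes_{K_{(i)}}K_1$. This proves the claim.

**Step 4: pass to a finite cover.** Let $A_1$ be the integral closure of $A$ in one factor of $(L\otimes_KK_1)_{red}$. It is finite over $A$, a complete normal local domain of dimension $2$ with residue field $k$. It contains $O_1$, whose elements are integral over $O$, and $O_1\to A_1$ is local and an isomorphism on residue fields. Let $q$ be a minimal prime of $\pi_1A_1$. It has height $1$. By going-down ($A$ is normal) $q\cap A$ has height $1$; it contains $\pi$, so it is some $q_i$. So $(A_1)_q$ is one of the localizations in Step 3, and $\pi_1$ is a uniformizer in it. Thus $A_1/\pi_1A_1$ is reduced at its minimal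 primes. As $A_1$ is normal, $A_1/\pi_1A_1$ has no embedded primes. So $A_1/\pi_1A_1$ is reduced.

**Step 5: conclude.** Theorem 2 applies to $O_1\to A_1$, so $\pi_1(X'_1)$ is f.g. for the punctured spectrum $X'_1$ of $A_1$. The map $X'_1\to X'$ is finite and surjective, and $X'$ is connected, so $\pi_1(X')$ is f.g. by Lemma 4.1. By Lemma 5.2, Theorem 1 is proved. $\square$

## 13. The dimension hypothesis

We prove Theorem 3. Let $A$ be complete noetherian local with algebraically closed residue field $k$, and $X'$ connected and nonempty.

**Step 1: components of dimension $\le1$ occur only if $\dim A=1$.** No component has dimension $0$: as $\mathfrak a$ lies in the closure of every point and $X'\neq\emptyset$, $\mathfrak a$ is not the generic point of a component. Let $Z$ be a component of dimension $1$ with generic point $\eta$. Then $Z\cap X'=\{\eta\}$ is closed in $X'$. No other component contains $\eta$, so $\{\eta\}$ is also the complement in $X'$ of the union of the other components, hence open. As $X'$ is connected, $X'=\{\eta\}$ and $\dim A=1$.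

**Step 2: the two cases.** If $\dim A\ge2$, all components have dimension $\ge2$ by Step 1, and $\pi_1(X')$ is f.g. by Theorem 1. If $\dim A=1$, then Step 1 gives $X'=\{\eta\}$, so $X'_{red}=\operatorname{Spec}F$ with $F=\mathrm{Frac}(A/\mathfrak p)$ for the unique minimal prime $\mathfrak p$. The normalization of $A/\mathfrak p$ is a complete discrete valuation ring with residue field $k$ and fraction field $F$, and $\pi_1(X')=\mathrm{Gal}_F$. By Proposition 3.1 it is f.g. if and only if $\operatorname{char}k=0$. $\square$

## 14. Arbitrary residue fields and henselian rings

We prove Theorem 4, first for normal domains. Let $A$ be as in Theorem 4 and moreover a normal domain, $\Gamma=\pi_1(X')$.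

**Step 1: the map to the Galois group of $k$.** For $k'/k$ finite separable let $A_{k'}$ be the finite étale local $A$-algebra with residue field $k'$. It is normal and local, hence a domain, so its punctured spectrum $X'_{k'}$ is connected. These are the connected covers of $X$, with $\pi_1(X)=\mathrm{Gal}(k^s/k)$, and they stay connected over $X'$. So $\Gamma\to\mathrm{Gal}(k^s/k)$ is surjective; let $\Gamma_0$ be its kernel. It suffices to show that $\Gamma_0$ is f.g.

**Step 2: a complete model over $\bar k$.** By EGA $0_{III}$ 10.3.1, followed by completion, there is a flat local homomorphism $A\to A'$ with $A'$ complete noetherian local, $\mathfrak mA'=\mathfrak m_{A'}$, and residue field an algebraic closure $\bar k$ of $k$. Let $X'_{A'}$ be its punctured spectrum.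

**Step 3: some covers stay connected over $X'_{A'}$.** Let $T\to X'_{k'}$ be a connected finite étale cover, and $B$ the integral closure of $A$ in its function field. Lemma 1.2 applies to the composite cover $T\to X'$: $B$ is finite over $A$, local, normal of depth $\ge2$, and $T$ is its punctured spectrum; also $A_{k'}\subset B$. Assume that the residue field $\kappa_B$ is purely inseparable over $k'$. Let $A_{k'}\to A'$ be any $A$-homomorphism; such homomorphisms exist because $A'$ is strictly henselian. We claim that $T\times_{X'_{k'}}X'_{A'}$ is connected.

The homomorphism is flat, because $A_{k'}\otimes_AA'$ is flat over $A_{k'}$ and, being finite étale over $A'$, is a product of copies of $A'$, one of which is the given one. Also $\mathfrak m_{A_{k'}}A'=\mathfrak m A'=\mathfrak m_{A'}$. The ring $B':=B\otimes_{A_{k'}}A'$ is finite over $A'$, and modulo $\mathfrak m_{A'}$ it is $(B/\mathfrak mB)\otimes_{k'}\bar k$. This is local, since $B/\mathfrak mB$ is artinian local with residue field purely inseparable over $k'$. So $B'$ is local. The flat local homomorphism $B\to B'$ has the artinian closed fibre $\kappa_B\otimes_{k'}\bar k$, so $\operatorname{depth}B'=\operatorname{depth}B\ge2$.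 Now $T\times_{X'_{k'}}X'_{A'}$ is the punctured spectrum of $B'$. Its ring of functions is $B'$, which is local and has no idempotents except $0$ and $1$. So it is connected.

**Step 4: $\pi_1(X'_{A'})$ is f.g.** Step 3 with $T=X'$, $k'=k$, $B=A$ shows that $X'_{A'}$ is connected. By flatness and $\mathfrak mA'=\mathfrak m_{A'}$, $\dim A'=\dim A\ge2$. So $\pi_1(X'_{A'})$ is f.g. by Theorem 3. Let $H$ be its image in $\Gamma$. The covers $X'_{k'}\to X'$ split over $X'_{A'}$, so $H\subset\Gamma_0$.

**Step 5: $H=\Gamma_0$.** Let $U\subset\Gamma$ be an open subgroup containing $H$, $T_U\to X'$ the corresponding connected cover with its base point, $B$ the corresponding ring, and $k'$ the separable closure of $k$ in $\kappa_B$. As $A_{k'}$ is étale over $A$ and $B$ is henselian, $k'\subset\kappa_B$ lifts to an $A$-homomorphism $A_{k'}\to B$. It is injective, since its kernel is a prime of the finite extension domain $A_{k'}\supset A$ that meets $A$ in $0$. So $T_U\to X'$ factors through a connected finite étale cover $T_U\to X'_{k'}$, and $U\subset U_1$, where $U_1$ is the open subgroup corresponding to $X'_{k'}$ with the image base point. Since $X'_{k'}$ comes from $X$, $H\subset\Gamma_0\subset U_1$.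 The pullback of $X'_{k'}$ to $X'_{A'}$ is a disjoint union of copies of $X'_{A'}$ indexed by the homomorphisms $A_{k'}\to A'$; choose the one through the base point. Then $\pi_1(X'_{A'})\to\Gamma$ factors through $\pi_1(X'_{k'})=U_1$. By Step 3, $T_U\times_{X'_{k'}}X'_{A'}$ is connected, so $H$ acts transitively on $U_1/U$. But $H\subset U$ fixes the coset $U$. So $U=U_1\supset\Gamma_0$. The closed subgroup $H$ is the intersection of the open subgroups containing it; hence $H\supset\Gamma_0$, and $H=\Gamma_0$.

So $1\to\Gamma_0\to\Gamma\to\mathrm{Gal}(k^s/k)\to1$ is exact with $\Gamma_0$ f.g., and $\Gamma$ is f.g. if and only if $\mathrm{Gal}(k^s/k)$ is. This is the normal case.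

**Step 6: the general case.** The normalization of $X_{red}$ is $\coprod\operatorname{Spec}A_j$, finite over $X$, where the $A_j$ are henselian Nagata normal local domains of dimension $\ge2$ with residue fields $k_j$ finite over $k$. Let $X'_j$ be their punctured spectra. Since $k_j^s=k^sk_j$, the map $\mathrm{Gal}(k_j^s/k_j)\to\mathrm{Gal}(k^s/k)$ is injective, with image the open subgroup fixing $k^s\cap k_j$.

If $\mathrm{Gal}(k^s/k)$ is f.g., so are these open subgroups, hence so are the $\pi_1(X'_j)$ by the normal case. As $\coprod X'_j\to X'$ is finite surjective, $\pi_1(X')$ is f.g. by Lemma 4.1.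

Conversely, let $\pi_1(X')$ be f.g. The image of $\pi_1(X')\to\pi_1(X)=\mathrm{Gal}(k^s/k)$ contains the image of $\pi_1(X'_j)\to\mathrm{Gal}(k_j^s/k_j)\to\mathrm{Gal}(k^s/k)$. The first of these two maps is surjective by Step 1, so this image is open. Thus the image of $\pi_1(X')$ is an open f.g. subgroup of $\mathrm{Gal}(k^s/k)$, and $\mathrm{Gal}(k^s/k)$ is f.g. This proves Theorem 4. $\square$
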